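# From plurisubharmonic to smooth Diederich–Fornæss exponents

## 1. Pressing a comparison function against $\log(-u)$

Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with $C^\infty$ boundary, and let $r$ be twice the signed distance to $\partial\Omega$, negative in $\Omega$. It is smooth near $\partial\Omega$; write $r_j=\partial r/\partial z_j$. For $p$ near $\partial\Omega$ and $v\in\mathbb C^n$ put
$$W(p,v)=-\sum_j r_j(p)\,v_j .$$
Since $r(p+v)=r(p)-2\operatorname{Re}W+O(|v|^2)$, the real part of $W$ measures how deep into $\Omega$ the displacement $v$ takes us. Where $\operatorname{Re}W>0$ we write $\log W=\xi+i\eta$ (principal branch).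

Let $u<0$ be plurisubharmonic (psh) in $\Omega$ and $f=-u$. For $p$ near $\partial\Omega$ and a real number $\psi$ consider the function of $v$
$$\ell(p,\psi,v)=C_1+\Lambda_1(\xi-\psi)+\Lambda_2(\eta)+\Pi(t),\qquad t=\log|v|^2-\tfrac32\xi ,$$
where $\Lambda_1$ is increasing, and $\Lambda_2,\Pi\le0$ tend to $-\infty$ at the edge of a thin region of vectors $v$ around the inward normal. For large $\psi$ the graph of $\ell(p,\psi,\cdot)$ lies below the graph of $v\mapsto\log f(p+v)$. Lower $\psi$, so that $\ell$ rises, until the two graphs touch. The value of $\psi$ at first contact is a number $\psi(p)$.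

The object on which everything turns is a smooth version of this contact value. Let $f_\epsilon$ be a mollification of $f$, let $\theta$ be a smooth nonincreasing cutoff with $\theta=1$ on $(-\infty,\frac12]$ and $\theta=0$ on $[1,\infty)$, let $\tau$ be a large parameter, and let $\psi_\tau(p)$ be the solution $\psi$ of
$$\int \Xi\big(\log f_\epsilon(p+v)-\ell(p,\psi,v)\big)\,dv=1,\qquad \Xi(s)=e^{-\tau s}\theta(s). \tag{1.1}$$

What is it for? It turns a psh function $u$, which may be rough and of which we know only a one-sided size bound, into a smooth function $\psi_\tau$ near the weakly pseudoconvex points of $\partial\Omega$. After a small correction, $re^{-\psi_\tau}$ will be, near $\partial\Omega$, a smooth defining function such that $-(-re^{-\psi_\tau})^{b_0}$ is psh. The reason is visible if we pretend that $f$ and $\psi$ are smooth and that contact really occurs.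

**Contact computation (formal).** Put $g(p,\psi,v)=\log f(p+v)-\ell(p,\psi,v)$, and suppose that $\min_v g(p,\psi(p),v)=0$ for every $p$, attained for $p=p_0$ at $v=v^*$. For any $L,A\in\mathbb C^n$ the function
$$\zeta\mapsto g\big(p_0+\zeta L,\ \psi(p_0+\zeta L),\ v^*+\zeta A\big)$$
is $\ge0$ and vanishes at $\zeta=0$. So its $\partial_\zeta$ vanishes and its $\partial_\zeta\partial_{\bar\zeta}$ is $\ge0$ at $0$. The point $p_0+\zeta L+v^*+\zeta A$ moves on a complex line with direction $Y=L+A$. A smooth plurisuperharmonic $f>0$ satisfies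
$$(\log f)_{Y\bar Y}=\frac{f_{Y\bar Y}}f-\frac{|f_Y|^2}{f^2}\le-|(\log f)_Y|^2 .$$
Let $\ell_X,\ell_{X\bar X}$ denote $\partial_\zeta,\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$ of $\ell(p_0+\zeta L,\psi(p_0+\zeta L),v^*+\zeta A)$. Then $(\log f)_Y=\ell_X$ and $0\le(\log f)_{Y\bar Y}-\ell_{X\bar X}\le-|\ell_X|^2-\ell_{X\bar X}$, that is,
$$\ell_{X\bar X}+|\ell_X|^2\le0 . \tag{1.2}$$

So plurisuperharmonicity of $f$ becomes a second-order differential inequality for $\psi$, whose shape depends on our choice of $\Lambda_1,\Lambda_2,\Pi$ and of the direction $A$. The work is to choose these so that (1.2) is exactly the inequality that a smooth defining function needs, and then to replace the formal contact by (1.1).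

## 2. Two families of exponents

Write $\delta=\delta_\Omega$ for the distance to $\partial\Omega$ and $\nu_p$ for the outer unit normal at $p\in\partial\Omega$.

**Definition.** A defining function of $\Omega$ is a real $\rho\in C^2(\overline\Omega)$ with $\rho<0$ in $\Omega$ and $\rho=0$, $\nabla\rho\ne0$ on $\partial\Omega$. A number $b\in(0,1]$ is a *DF exponent for smooth defining functions* if there is a $C^\infty$ defining function $\rho$ with $-(-\rho)^b$ psh in $\Omega$. The supremum of all such $b$ is $\eta_\infty(\Omega)$.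

**Definition.** A *psh defining function* is a negative psh function $u$ in $\Omega$ with $u(z)\to0$ as $z\to\partial\Omega$. A number $b\in(0,1]$ is a *psh DF exponent* if there are a psh defining function $u$ and $C>0$ with $|u|\le C\delta^{\,b}$ near $\partial\Omega$. The supremum of all such $b$ is $\eta_{psh}(\Omega)$.

(We read the supremum of the empty set as $0$.) For the unit ball, $\rho=|z|^2-1$ is psh, so $b=1$ is an exponent of both kinds. The second definition asks for much less than the first: $u$ need not be smooth, and its size is bounded from one side only.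

**Green functions.** For $z_0\in\Omega$ the pluricomplex Green function is $G=\sup\{v:\ v<0\text{ psh in }\Omega,\ v\le\log|z-z_0|+O(1)\text{ near }z_0\}$; it is itself negative and psh with a logarithmic pole at $z_0$. For the ball with pole $0$ it is $\log|z|$. A number $b$ is a psh DF exponent if and only if $|G|\le C\delta^b$ near $\partial\Omega$ for some (equivalently, any) pole. If the estimate holds for one $G$, then that $G$ is a psh defining function and $b$ is an exponent. Conversely let $u$ be a psh defining function with $|u|\le C\delta^b$ near $\partial\Omega$, let $z_0$ be any pole, $D>\operatorname{diam}\Omega$, and $s>0$ with $\overline{B(z_0,2s)}\subset\Omega$. As $u$ is upper semicontinuous and negative, for large $a>0$ we have $au\le\log(s/D)$ on $\overline{B(z_0,2s)}$. Let $v=\log(|z-z_0|/D)$ in $B(z_0,2s)$ and $v=\max(\log(|z-z_0|/D),au)$ outside $B(z_0,s)$. The two agree on the overlap, so $v$ is negative, psh, with a logarithmic pole. Hence $G\ge v\ge au$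 near $\partial\Omega$ and $|G|\le aC\delta^b$ there.

For the Diederich–Fornæss worm domains the two indices are known to coincide, and the paper "On The Diederich-Fornæss Exponent" (https://gamma.im.uj.edu.pl/~blocki/publ/worm-def.pdf) is the source of the conjecture that they always coincide. The conjecture is true.

**Theorem 1.** Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with $C^\infty$ boundary. If $b$ is a psh DF exponent, then every $b_0\in(0,b)$ is a DF exponent for smooth defining functions. Hence $\eta_\infty(\Omega)=\eta_{psh}(\Omega)$.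

One inequality is immediate: if $\rho$ is a $C^\infty$ defining function and $u=-(-\rho)^b$ is psh, then $u<0$, $u\to0$ at $\partial\Omega$ and $|u|\le C\delta^b$. So $\eta_\infty\le\eta_{psh}$, and the content is the first sentence of the theorem.

Let $w\subset\partial\Omega$ be the compact set of weakly pseudoconvex points, that is, points where the Levi form (which is $\ge0$ by pseudoconvexity) has a nonzero null vector in the complex tangent space.

**Theorem 2.** Let $u<0$ be psh in $\Omega$ (no boundary values assumed), let $b\in(0,1]$, and suppose there are $t_j\downarrow0$ with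
$$|u(p-t_j\nu_p)|\le t_j^{\,b}\qquad\text{for all }p\in w\text{ and all }j. \tag{2.1}$$
Then every $b_0\in(0,b)$ is a DF exponent for smooth defining functions.

*Theorem 2 implies Theorem 1.* If $|u|\le C\delta^b$ near $\partial\Omega$ and $b_0<b'<b$, then for small $t$ we have $\delta(p-t\nu_p)=t$ and $Ct^b\le t^{b'}$. So (2.1) holds with $b'$ in place of $b$, and Theorem 2 gives $b_0$.

**Corollary 3.** If $w\ne\emptyset$ and $G$ is the pluricomplex Green function with a pole $z_0\in\Omega$, then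
$$\lim_{t\to0^+}\frac{\log\sup_{p\in w}|G(p-t\nu_p)|}{\log t}=\eta_\infty(\Omega)=\eta_{psh}(\Omega). \tag{2.2}$$

The corollary, and later the proof of Theorem 2, use a lower bound for $-u$.

**Lemma 4 (Hopf bound).** If $u<0$ is psh in $\Omega$ and $f=-u$, then there is $c_0>0$ with
$$f\ge c_0\,\delta\quad\text{in }\Omega. \tag{2.3}$$

*Proof.* Since $\partial\Omega$ is compact and smooth there is $r_0>0$ such that for every $p\in\partial\Omega$ the ball $B(p-r_0\nu_p,r_0)$ lies in $\Omega$, and every $z$ with $\delta(z)<r_0$ is $p-\delta(z)\nu_p$ for its nearest point $p$. As $f$ is lower semicontinuous and positive, there is a finite $m_0>0$ with $f\ge m_0$ on the compact set $\{\delta\ge r_0/2\}$. On this set (2.3) holds for small $c_0$, because $\delta$ is bounded. If $\delta(z)<r_0/2$, let $p$ be the nearest point and $a=p-r_0\nu_p$; then $\delta(z)=r_0-|z-a|$. On $B(a,r_0)\setminus\overline{B(a,r_0/2)}$ let $k$ be the radial harmonic function equal to $m_0$ on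 the inner and $0$ on the outer sphere. The function $f$ is superharmonic and $\ge0$, and $f\ge m_0$ on $\overline{B(a,r_0/2)}\subset\{\delta\ge r_0/2\}$. So $f-k$ is superharmonic with lower limits $\ge0$ at the boundary, and $f\ge k$ by the minimum principle. Finally $k(z)$ is a positive multiple (depending only on $m_0,r_0,n$) of $s^{2-2n}-r_0^{2-2n}$ if $n\ge2$, of $\log(r_0/s)$ if $n=1$, with $s=|z-a|$. These are convex in $s$ and vanish at $s=r_0$ with negative slope, so $k(z)\ge c(r_0-s)=c\,\delta(z)$. $\square$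

*Proof of Corollary 3 from Theorems 1 and 2.* Let $Q(t)$ be the quotient in (2.2). Since $G\ge\log(|z-z_0|/D)$, $|G|$ is bounded near $\partial\Omega$, so $Q$ makes sense for small $t$ and $\liminf Q\ge0$. By Lemma 4, $\sup_{p\in w}|G(p-t\nu_p)|\ge ct$; dividing $\log c+\log t$ by $\log t<0$ gives $\limsup Q\le1$. If $\limsup Q>\eta_\infty$, pick $b$ strictly between the two. Then $Q(t_j)>b$ along some $t_j\downarrow0$, which says $|G(p-t_j\nu_p)|\le t_j^b$ for $p\in w$. This is (2.1), so Theorem 2 gives $\eta_\infty\ge b$, a contradiction. For every psh exponent $b$ we have $|G|\le C\delta^b$ near $\partial\Omega$, hence $Q(t)\ge b+\log C/\log t$ and $\liminf Q\ge b$. So $\liminf Q\ge\eta_{psh}=\eta_\infty\ge\limsup Q$. $\square$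

It remains to prove Theorem 2. From now on fix
$$0<b_0<b_1<b_2<b\le1,\qquad s_0=\frac{b_0}{1-b_0}.$$

## 3. What a smooth exponent demands at null vectors

This section reduces the existence of a smooth defining function with exponent $b_0$ to one inequality for a function $\psi$ at the weakly pseudoconvex points.

Fix $d_1>0$ so that $r$ is $C^\infty$ on $U_0=\{\operatorname{dist}(\cdot,\partial\Omega)<4d_1\}$, with nearest points unique. There $|\nabla r|=2$, i.e. $\sum|r_j|^2=1$. Put $\nu=(\overline{r_1},\dots,\overline{r_n})=\frac12\nabla r$. It is the outward unit normal of the level sets of $r$, extends $\nu_p$, and is constant along normals; also $\sum r_j\nu_j=1$. Write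
$$\partial r(a)=\sum r_ja_j,\quad S(a,b)=\sum r_{jk}a_jb_k,\quad H(a,\bar b)=\sum r_{j\bar k}a_j\bar b_k,\quad T(a,b,\bar c)=\sum r_{jk\bar l}a_jb_k\bar c_l .$$
For a function $\psi$ write $\psi_L=\sum\psi_jL_j$, $\psi_{L\bar L}=\sum\psi_{j\bar k}L_j\bar L_k$. A vector $a\in\mathbb C^n$ is also a real vector, and the derivative along it is $2\operatorname{Re}\sum a_j\partial_j$. Call $a$ tangential if $\partial r(a)=0$. Let
$$\mathcal N=\{(p,L):\ p\in\partial\Omega,\ |L|=1,\ \partial r_p(L)=0,\ H_p(L,\bar L)=0\},$$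
a compact set that projects onto $w$.

**Lemma 5.** Let $(p,L)\in\mathcal N$, $\beta=H(L,\bar\nu)$, $\Theta=T(\nu,L,\bar L)$. At $p$:
(i) $H(a,\bar L)=\bar\beta\,\partial r(a)$ for all $a$; (ii) $S(\nu,L)=-\beta$; (iii) $T(a,L,\bar L)=\bar\beta S(a,L)$ if $\partial r(a)=0$; (iv) $\Theta\in\mathbb R$.

*Proof.* (i) $H\ge0$ on tangential vectors and $L$ is null, so $H(a,\bar L)=0$ for tangential $a$ by Cauchy–Schwarz. Moreover $H(\nu,\bar L)=\overline{H(L,\bar\nu)}=\bar\beta$, and $a-\partial r(a)\nu$ is tangential.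

(ii) Apply $\partial_l$ to $\sum_jr_jr_{\bar j}=1$ and contract with $L_l$. As $r_{\bar j}=\nu_j$ and $r_j=\bar\nu_j$, this reads $S(\nu,L)+H(L,\bar\nu)=0$.

(iii), (iv) Let $L(z)=L-\partial r_z(L)\,\nu(z)$, which is tangential at $z$, and $\mu(z)=H_z(L(z),\overline{L(z)})$. On $\partial\Omega$ near $p$ we have $\mu\ge0=\mu(p)$, so $d\mu(p)$ kills the real tangent vectors of $\partial\Omega$. Because $\partial r_p(L)=0$, at $p$ we have $\sum a_j\partial_jL(z)=-S(a,L)\nu$ and $\sum\bar a_j\partial_{\bar j}L(z)=-H(L,\bar a)\nu$; the conjugate of the latter is $-H(a,\bar L)\bar\nu$. So for every $a$, using (i),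
$$\sum a_j\partial_j\mu(p)=T(a,L,\bar L)-S(a,L)H(\nu,\bar L)-H(a,\bar L)H(L,\bar\nu)=T(a,L,\bar L)-\bar\beta S(a,L)-|\beta|^2\partial r(a). \tag{3.1}$$
If $\partial r(a)=0$, the real vectors $a$ and $ia$ are tangent to $\partial\Omega$, so the real and imaginary parts of (3.1) vanish; this is (iii). The real vector $i\nu$ is tangent, so $\operatorname{Im}\sum\nu_j\partial_j\mu(p)=0$. By (3.1) and (ii) this sum is $\Theta+|\beta|^2-|\beta|^2=\Theta$. $\square$

Set $\kappa=\Theta+|\beta|^2\in\mathbb R$.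

**Lemma 6.** Suppose there is a real $C^\infty$ function $\psi$ near $\partial\Omega$ with
$$\psi_{L\bar L}-\kappa-s_0|\psi_L-\beta|^2>0\quad\text{on }\mathcal N. \tag{3.2}$$
Then $b_0$ is a DF exponent for smooth defining functions.

*Proof.* **Step 1: plurisubharmonicity near the boundary.** Put $\rho=re^{-\psi}$, $x=-r$, $g=-\log(-\rho)=\psi-\log x$. Then $\varphi:=-(-\rho)^{b_0}=-e^{-b_0g}$ has complex Hessian $b_0e^{-b_0g}(g_{j\bar k}-b_0g_jg_{\bar k})$, so it is psh where $Q(Y):=g_{Y\bar Y}-b_0|g_Y|^2\ge0$ for all $Y$. We have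
$$g_j=\psi_j+\frac{r_j}x,\qquad g_{j\bar k}=\psi_{j\bar k}+\frac{r_{j\bar k}}x+\frac{r_jr_{\bar k}}{x^2}.$$
Let $z\in\Omega$ be near $\partial\Omega$ with nearest point $p$. Then $z=p-\frac x2\nu$, $\nu(z)=\nu(p)$ and $\partial r_z=\partial r_p$. Every $Y$ is $Y=L+xc\,\nu$ with $\partial r(L)=0$. Then $g_Y=\psi_L+c(1+x\psi_\nu)$, and for $|L|=1$, with $\psi_{L\bar\nu}=\sum\psi_{j\bar k}L_j\bar\nu_k$,
$$g_{Y\bar Y}=\psi_{L\bar L}+2x\operatorname{Re}(\bar c\,\psi_{L\bar\nu})+x^2|c|^2\psi_{\nu\bar\nu}+\tfrac1xH_z(L,\bar L)+2\operatorname{Re}\big(\bar cH_z(L,\bar\nu)\big)+x|c|^2H_z(\nu,\bar\nu)+|c|^2 .$$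
Hence, evaluating the derivatives of $\psi$ and $H(L,\bar\nu)$ at $p$ instead of $z$ at the cost of $O(x)$,
$$Q=\psi_{L\bar L}+O(x)+\tfrac{H_z(L,\bar L)}x-b_0|\psi_L|^2+2\operatorname{Re}\bar c\big[H_p(L,\bar\nu)-b_0\psi_L+O(x)\big]+|c|^2\big[1-b_0+O(x)\big], \tag{3.3}$$
all $O(x)$ being uniform. Taylor expansion along $-\frac x2\nu$ gives $H_z(L,\bar L)=H_p(L,\bar L)-x\operatorname{Re}T_p(\nu,L,\bar L)+O(x^2)$. For $A_0>0$ the minimum of $2\operatorname{Re}(\bar cm)+A_0|c|^2$ over $c$ is $-|m|^2/A_0$. So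
$$Q\ge\frac{H_p(L,\bar L)}x+\mathcal E(p,L)-O(x),\qquad \mathcal E=\psi_{L\bar L}-\operatorname{Re}T(\nu,L,\bar L)-b_0|\psi_L|^2-\frac{|H(L,\bar\nu)-b_0\psi_L|^2}{1-b_0}.$$
Comparing the coefficients of $|\psi_L|^2$, $|\beta|^2$ and $\operatorname{Re}\psi_L\bar\beta$ one checks
$$b_0|\psi_L|^2+\frac{|\beta-b_0\psi_L|^2}{1-b_0}=|\beta|^2+s_0|\psi_L-\beta|^2 .$$
So on $\mathcal N$ we have $\mathcal E=\psi_{L\bar L}-\kappa-s_0|\psi_L-\beta|^2>0$. By compactness $\mathcal E\ge c'>0$ in a neighborhood of $\mathcal N$ in the compact bundle of unit tangential vectors, and $H_p(L,\bar L)\ge c'>0$ outside it (after decreasing $c'$). Everywhere in the bundle $H_p(L,\bar L)\ge0$. So $Q>0$ for $|L|=1$ and small $x$. By homogeneity $Q>0$ whenever $L\ne0$. If $L=0$, then $Q=|c|^2(1-b_0+O(x))\ge0$. Thus $\varphi$ is psh on $\{0<\delta<2d_0\}$ for some $d_0>0$.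

**Step 2: extension to $\Omega$.** After decreasing $d_0$, $\varphi$ is bounded above by a negative constant $-4\gamma$ on $\{d_0\le\delta<2d_0\}$. Let $\Phi\in C^\infty(\mathbb R)$ be convex and nondecreasing with $\Phi(s)=-3\gamma$ for $s\le-4\gamma$ and $\Phi(s)=s$ for $s\ge-2\gamma$. (Let $\Phi'$ rise smoothly from $0$ to $1$ on $[-4\gamma,-2\gamma]$, with $\Phi'-\frac12$ odd about $-3\gamma$; then $\int_{-4\gamma}^{-2\gamma}\Phi'=\gamma$, as required.) The function $\Phi(\varphi)$ is psh on $\{0<\delta<2d_0\}$ and equals $-3\gamma$ on $\{d_0\le\delta<2d_0\}$; extend it by $-3\gamma$. The result $\hat\varphi$ is $C^\infty$, psh and negative on $\Omega$, and equals $\varphi$ near $\partial\Omega$, where $\varphi\ge-2\gamma$. Then $\hat\rho=-(-\hat\varphi)^{1/b_0}$ is $C^\infty$ in $\Omega$, equals $\rho=re^{-\psi}$ near $\partial\Omega$, hence is a $C^\infty$ defining function, and $-(-\hat\rho)^{b_0}=\hat\varphi$ is psh. $\square$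

**Three cases by hand.** (a) If $\mathcal N=\emptyset$ (strongly pseudoconvex boundary, in particular $n=1$), then (3.2) is vacuous and $\psi=0$ shows that every $b_0<1$ is an exponent.

(b) Let $\Omega=\{|z_1|^2+|z_2|^4<1\}$. Its boundary is weakly pseudoconvex exactly where $z_2=0$, $|z_1|=1$, with null vectors $L=(0,L_2)$, $|L_2|=1$. Near such points $r=R(a,y)$ with $a=|z_1|$, $y=|z_2|^2$, and $|\nabla r|^2=4$ reads $R_a^2+4yR_y^2=4$. So $R_a=2$ on $y=0$, and the $y$-derivative at $y=0$ gives $R_{ay}=-R_y^2$. On the boundary $a=\sqrt{1-y^2}$, so $da/dy=0$ at $y=0$ and $R_y(1,0)=0$; by uniqueness for this ODE in $a$, $R_y(a,0)=0$ for all $a$ near $1$. As $r_{2\bar2}=R_y$ and $r_{2\bar1}=0$ on $z_2=0$, we get $\beta=0$, $\Theta=0$, $\kappa=0$. So (3.2) is $\psi_{L\bar L}>s_0|\psi_L|^2$. It fails for $\psi=0$ but holds for $\psi=|z_2|^2$, where $\psi_{L\bar L}=1$ and $\psi_L=0$. Again all $b_0<1$ occur.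

(c) A local picture with $\beta\ne0$. Near $\{z_1=0\}$, $z_2$ in an annulus, consider the side $\operatorname{Re}(z_1e^{i\alpha})>0$, $\alpha=\log|z_2|^2$. Locally $e^{i\alpha}=e^{2\arg z_2}z_2^{2i}$, so this is $\operatorname{Re}(z_1z_2^{2i})>0$, a Levi-flat (hence pseudoconvex) side. Let $\tilde r=-2\operatorname{Re}(z_1e^{i\alpha})$ and $r=\tilde re^{\phi}$. On $\{z_1=0\}$ we have $\tilde r_1=-e^{i\alpha}$, $\tilde r_2=0$, so $|\partial\tilde r|=1=|\partial r|$ and $\phi=0$ there. Hence along $\{z_1=0\}$: $r=0$, $r_1=-e^{i\alpha}$, $r_{\bar1}=-e^{-i\alpha}$, $\nu=(-e^{-i\alpha},0)$. Differentiating these along $\{z_1=0\}$, and using that $\alpha$ is harmonic in $z_2$,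
$$r_{2\bar2}=0,\qquad r_{2\bar1}=\frac{ie^{-i\alpha}}{z_2},\qquad r_{12\bar2}=\frac{e^{i\alpha}}{|z_2|^2}.$$
So $L=(0,1)$ is null, $\beta=-i/z_2$, $\Theta=-1/|z_2|^2$, $\kappa=0$, and (3.2) on this curve reads $\psi_{2\bar2}>s_0|\psi_2+i/z_2|^2$. For $\psi=y(s)$ with $s=\log|z_2|^2$ this becomes $y''>s_0(1+y'^2)$, i.e. $(\arctan y')'>s_0$. On a closed $s$-interval of length $l$ such a $y$ exists exactly when $s_0l<\pi$: the total increase of $\arctan y'$ is less than $\pi$, and conversely $y'=\tan((s_0+\varepsilon)(s-s_{\rm mid}))$ works for small $\varepsilon>0$. The factor $s_0=b_0/(1-b_0)$ therefore matters, and losing part of it loses part of the exponent.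

If $\mathcal N=\emptyset$, case (a) proves Theorem 2. **From now on $\mathcal N\ne\emptyset$**, so $n\ge2$ and $w\neq\emptyset$. It suffices to find a smooth $\psi$ in a neighborhood of $w$ satisfying (3.2), since we may multiply it by a cutoff equal to $1$ near $w$.

## 4. Moving along complex lines, and what the argument of $W$ is worth

**Pushing along normals.** If $f=(-\rho)^b$ with $\rho=re^{-\psi}$, then $\psi=\log(-r)-\frac1b\log f$. For general $f$ one would therefore try, at small depth $t$, the function $p\mapsto\log(2t)-\frac1b\log f(p-t\nu(p))$. This fails at two places. First, the bounds $c_0t\le f(p-t\nu_p)\le t^b$ only place this function between $\log2$ and $(\frac1b-1)\log\frac1t+\mathrm{const}$, so nothing forces a limit as $t\to0$. Second, along $\zeta\mapsto m(\zeta)=p_0+\zeta L-t\,\nu(p_0+\zeta L)$ we have $\partial_{\bar\zeta}m_j(0)=-t\,\overline{\sum_kr_{jk}L_k}$, which is not zero when $\beta\ne0$, since $\sum r_{jk}\nu_jL_k=-\beta$ by Lemma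 5(ii). So $m$ is not holomorphic, and $\partial_\zeta\partial_{\bar\zeta}(\log f\circ m)$ contains $2\operatorname{Re}\sum(\log f)_{jk}\,\partial_\zeta m_j\,\partial_{\bar\zeta}m_k$. Plurisuperharmonicity says nothing about $(\log f)_{jk}$.

The contact computation avoids both: it moves $v$ affinely and holomorphically, $v+\zeta A$, and never takes a limit of depth. The next lemma computes how $W$ changes along such motions. Fix $(p_0,L)\in\mathcal N$. For $A\in\mathbb C^n$ and a function $\phi(p,v)$ let $\phi_X,\phi_{\bar X},\phi_{X\bar X}$ be $\partial_\zeta,\partial_{\bar\zeta},\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$ of $\phi(p_0+\zeta L,v+\zeta A)$. Let $\omega=\log W=\xi+i\eta$ where $\operatorname{Re}W>0$.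

**Lemma 7.** Let $d:=\omega_X$ and write $d=\beta+2h$. Then $\omega_{\bar X}=\bar\beta$, $\omega_{X\bar X}=\kappa$ and
$$\xi_X=\beta+h,\quad\eta_X=-ih,\quad\xi_{X\bar X}=\kappa,\quad\eta_{X\bar X}=0. \tag{4.1}$$
For any $d,\sigma\in\mathbb C$ the choice
$$A=\sigma v-\big[(d-\sigma)W+S(L,v)\big]\nu \tag{4.2}$$
gives $\omega_X=d$.

*Proof.* From $W=-\sum r_jv_j$,
$$W_X=-S(L,v)-\partial r(A),\qquad W_{\bar X}=-H(v,\bar L)=-\bar\beta\,\partial r(v)=\bar\beta W,$$
$$W_{X\bar X}=-T(v,L,\bar L)-H(A,\bar L)=-T(v,L,\bar L)-\bar\beta\,\partial r(A),$$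
using Lemma 5(i) twice. Write $v=-W\nu+v^T$ with $\partial r(v^T)=0$. By Lemma 5(iii) and (ii), $T(v,L,\bar L)=-W\Theta+\bar\beta S(v^T,L)$ and $S(v^T,L)=S(v,L)+WS(\nu,L)=S(v,L)-W\beta$. So $T(v,L,\bar L)=-W\kappa+\bar\beta S(v,L)$ and
$$W_{X\bar X}=W\kappa-\bar\beta S(v,L)-\bar\beta\,\partial r(A)=W\kappa+\bar\beta W_X .$$
Hence $\omega_{\bar X}=W_{\bar X}/W=\bar\beta$, and $\omega_{X\bar X}=W_{X\bar X}/W-W_XW_{\bar X}/W^2=\kappa+\bar\beta d-d\bar\beta=\kappa$, which is real by Lemma 5(iv). Since $\bar\omega_X=\overline{\omega_{\bar X}}=\beta$ and $\bar\omega_{X\bar X}=\kappa$, the formulas $\xi=(\omega+\bar\omega)/2$, $\eta=(\omega-\bar\omega)/2i$ give (4.1). For $A$ as in (4.2), $\partial r(A)=-\sigma W-(d-\sigma)W-S(L,v)$, so $W_X=dW$. $\square$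

The point of the lemma is that $\kappa$ and $\beta$, the data of (3.2), appear by themselves, and that $h$ is ours to choose.

**Keeping the argument of $W$ fixed.** The obvious choice is $h=0$: then $\eta_X=0$, and $\xi_X=\beta$. Take $\ell=C_1+b_1(\xi-\psi(p))+\Lambda_2(\eta)$, with any $\Lambda_2$, and put $B=\beta-\psi_L(p_0)$. By (4.1) $\Lambda_2$ drops out, $\ell_X=b_1B$, $\ell_{X\bar X}=b_1(\kappa-\psi_{L\bar L})$, and (1.2) says
$$\psi_{L\bar L}\ge\kappa+b_1|B|^2 .$$
This has the right form, but (3.2) asks for $s_0=b_0/(1-b_0)$ in place of $b_1$. So we would reach only exponents with $b_0/(1-b_0)<b_1$, i.e. $b_0<b_1/(1+b_1)$: here is the exact loss.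

**Turning $W$.** For the model half-space $\{\operatorname{Re}z_1>0\}$ one has $r=-2\operatorname{Re}z_1$, $W=v_1$, and $f=(\operatorname{Re}z_1)^{b}$ (plurisuperharmonic, being a concave increasing function of a positive pluriharmonic one) satisfies $\log f(p+v)=b(\xi+\log\cos\eta)$ for boundary points $p$. This suggests $\Lambda_2(\eta)=b_1\log\cos(q\eta)$ with $q>1$ close to $1$; the factor $q$ keeps $W$ in a sector strictly inside the half-plane. Now allow $h\ne0$. At $\eta=0$ we have $\Lambda_2'=0$, $\Lambda_2''=-b_1q^2$, so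
$$\ell_{X\bar X}+|\ell_X|^2=b_1(\kappa-\psi_{L\bar L})+b_1^2|B+h|^2-b_1q^2|h|^2 .$$
The quadratic expression in $h$ is largest at $h=\frac{b_1}{q^2-b_1}B$, where it equals $b_1s_1|B|^2$ with
$$s_1=\frac{b_1q^2}{q^2-b_1}\ \uparrow\ \frac{b_1}{1-b_1}>s_0\qquad(q\downarrow1).$$
So letting $\eta$ vary recovers exactly the missing factor. **Fix $q>1$ with $s_1>s_0$**, and put $P=q^2/b_1>1$, so that $s_1=b_1\frac P{P-1}$.

Two defects remain in this $\ell$. As $\xi\to-\infty$ we know only $f\ge c\,e^\xi$ (Lemma 4), and $b_1\xi$ lies above $\xi+\mathrm{const}$, so contact may escape to zero depth. This is cured by letting the slope $\Lambda_1'$ grow from $b_1$ to $2>1$ as $\xi\to-\infty$. And the components of $v$ orthogonal to $\nu$ are not confined, so the error $O(|v|^2)$ in the depth could dominate $|W|$. The term $\Pi(t)$ with $t=\log|v|^2-\frac32\xi$ forces $|v|^2\lesssim|W|^{3/2}\ll|W|$; along the normal $|v|=|W|$, so there it is inactive. The next section shows that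 the price of both cures is arbitrarily small.

## 5. The comparison function and its differential inequality

**Ingredients.** The parameters are $\varepsilon_3\in(0,1)$, $M\ge1$, $\varepsilon_1\in(0,1)$, and we put $\xi_0=\log\varepsilon_1$, $R=\frac14\log(1/\varepsilon_1)\ge2$.

* $\Lambda_1\in C^\infty(\mathbb R)$ with $\Lambda_1(0)=0$ and $\lambda:=\Lambda_1'=b_1+(2-b_1)\chi(-y/Y)$, where $\chi$ is smooth nondecreasing, $\chi=0$ on $(-\infty,0]$, $\chi=1$ on $[1,\infty)$, and $Y=Y(\varepsilon_3)$ is so large that $-\varepsilon_3\le\Lambda_1''\le0$. Then $\lambda\in[b_1,2]$, $\lambda=b_1$ on $[0,\infty)$, $\lambda=2$ on $(-\infty,-Y]$. Consequently $\Lambda_1(y)=b_1y$ for $y\ge0$, $\Lambda_1(y)\le b_1y$ for all $y$, and $\Lambda_1(y)\le2y+2Y$ for $y\le0$ (for $y\le-Y$ because $\Lambda_1(-Y)\le0$ and the slope is $2$; for $-Y\le y\le0$ because $\Lambda_1(y)\le0$).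
* $\Lambda_2(\eta)=b_1\log\cos(q\eta)\le0$ for $|\eta|<\frac\pi{2q}$.
* $\Pi(t)=2\log(1-\phi(t)/R)\le0$, with $t=\log|v|^2-\frac32\xi$ and $\phi\in C^\infty$, $\phi=0$ for $t\le0$, $\phi=t-1$ for $t\ge2$, $0\le\phi'\le1$, $0\le\phi''\le2$. (Take for $\phi''\le2$ a smooth bump on $[0,2]$ of mass $1$, symmetric about $1$; then $\phi'(2)=1$ and $\phi(2)=\int_0^2(2-s)\phi''(s)\,ds=1$.)

For a real $C^\infty$ function $\psi(p)$ and a constant $C_1$ let
$$\ell=C_1+\Lambda_1(\xi-\psi(p))+\Lambda_2(\eta)+\Pi(t) \tag{5.1}$$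
on the set where $\operatorname{Re}W>0$, $|\eta|<\frac\pi{2q}$, $\xi<\xi_0$, $\phi(t)<R$.

**The direction.** At $(p_0,L)\in\mathcal N$ let $B=\beta-\psi_L(p_0)$ and $\lambda=\lambda(\xi-\psi(p_0))$. Take $A$ from (4.2) with $d=\beta+2h$ and
$$h=\frac D{\lambda+ib_1q\tan q\eta},\quad D=\frac{\lambda B}{P-1},\quad\sigma=\tfrac32(\beta+h)+\sigma',\quad\sigma'=-M(1+|B|)\frac B{|B|}, \tag{5.2}$$
where $B/|B|:=1$ if $B=0$. Note $|h|\le|B|/(P-1)$. At $\eta=0$, $\lambda=b_1$ this $h$ is the optimal one found above; the complex denominator will make the main part of $\ell_X$ independent of $\eta$.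

**Proposition 8.** For every $\varepsilon_4>0$ one can choose $\varepsilon_3$, then $M$, and then all sufficiently small $\varepsilon_1$ (depending only on $\Omega,b_1,q,\varepsilon_4$), so that for every $(p_0,L)\in\mathcal N$, every $\psi$, and every $v$ in the domain of $\ell(p_0,\cdot)$,
$$\ell_{X\bar X}+|\ell_X|^2\ge\lambda\,\mathfrak B,\qquad\mathfrak B:=\kappa-\psi_{L\bar L}+s_1|B|^2-\varepsilon_4(1+|B|^2). \tag{5.3}$$

*Proof.* $C$ denotes constants depending only on $\Omega,b_1,q$; in particular $|\beta|,|\kappa|\le C$ on $\mathcal N$.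

**Step 1: compute $\ell_X$ and $\ell_{X\bar X}$.** By (4.1), $\xi-\psi$ has first derivative $B+h$ and mixed derivative $\kappa-\psi_{L\bar L}$. Since $\Lambda_2'=-b_1q\tan q\eta$ and $\eta_X=-ih$,
$$\ell_X=\lambda(B+h)-i\Lambda_2'h+\Pi't_X=\lambda B+h(\lambda+ib_1q\tan q\eta)+\Pi't_X=a+\Pi't_X,\qquad a:=\lambda B+D=\lambda B\frac P{P-1},$$
$$\ell_{X\bar X}=\lambda(\kappa-\psi_{L\bar L})+\Lambda_1''|B+h|^2+\Lambda_2''|h|^2+\Pi't_{X\bar X}+\Pi''|t_X|^2 .$$
Hence
$$\ell_{X\bar X}+|\ell_X|^2=\lambda(\kappa-\psi_{L\bar L})+\Lambda_1''|B+h|^2+\big(|a|^2+\Lambda_2''|h|^2\big)+E, \tag{5.4}$$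
$$E=2\operatorname{Re}(a\Pi'\overline{t_X})+(\Pi'^2+\Pi'')|t_X|^2+\Pi't_{X\bar X}.$$

**Step 2: main terms.** With $y=\tan^2q\eta\ge0$,
$$\Lambda_2''|h|^2=-\mathsf P|D|^2,\qquad\mathsf P=\frac{b_1q^2(1+y)}{\lambda^2+b_1^2q^2y}.$$
As a Möbius function of $y\in[0,\infty)$, $\mathsf P$ lies between its values $b_1q^2/\lambda^2\le q^2/b_1=P$ at $y=0$ and $1/b_1\le P$ at $y=\infty$. So $\mathsf P\le P$ and
$$|a|^2-\mathsf P|D|^2\ge\lambda^2|B|^2\Big[\frac{P^2}{(P-1)^2}-\frac P{(P-1)^2}\Big]=\lambda^2|B|^2\frac P{P-1}\ge\lambda b_1\frac P{P-1}|B|^2=\lambda s_1|B|^2 .$$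
Also $\Lambda_1''|B+h|^2\ge-C\varepsilon_3|B|^2$.

**Step 3: size of $t_X$ and $t_{X\bar X}$.** We bound $E$ from below. If $t\le0$ then $E=0$, since $\Pi=0$ on $(-\infty,0]$ with all its derivatives. Let $t>0$. As $|v|^2=e^t|W|^{3/2}$ and $|W|<\varepsilon_1$,
$$\frac{|W|^2}{|v|^2}=e^{-t}|W|^{1/2}\le\varepsilon_1^{1/2}.$$
Since $\sum\nu_j\bar v_j=\overline{\sum r_jv_j}=-\overline W$, (4.2) gives
$$t_X=\frac{\sum A_j\bar v_j}{|v|^2}-\tfrac32(\beta+h)=\sigma'+\epsilon_t,\qquad\epsilon_t=\frac{[(d-\sigma)W+S(L,v)]\,\overline W}{|v|^2}.$$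
Moreover $(\log|v|^2)_{X\bar X}=\frac{|A|^2|v|^2-|\sum A_j\bar v_j|^2}{|v|^4}$ is $|v|^{-2}$ times the squared length of the part of $A$ orthogonal to $v$. So it lies in $[0,|A-\sigma v|^2/|v|^2]$, and $|A-\sigma v|\le|d-\sigma||W|+C|v|$; also $t_{X\bar X}=(\log|v|^2)_{X\bar X}-\frac32\kappa$. Since $|d-\sigma|\le C(1+M)(1+|B|)$, for $\varepsilon_1$ small depending on $M$
$$|\epsilon_t|\le C\varepsilon_1^{1/4}(1+M)(1+|B|)\le\tfrac12|\sigma'|,\qquad|t_{X\bar X}|\le C_2(1+|B|)^2,$$
with $C_2$ independent of $M$ (require $(1+M)\varepsilon_1^{1/4}\le1$). As $|\sigma'|=M(1+|B|)$,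
$$\tfrac12M(1+|B|)\le|t_X|\le\tfrac32M(1+|B|).$$

**Step 4: the cross term has a good sign.** Here $\Pi'\le0$, $\sigma'$ is a negative multiple of $B/|B|$ and $a$ a nonnegative one, so $a\Pi'\overline{\sigma'}=|a||\Pi'||\sigma'|$. Thus
$$2\operatorname{Re}(a\Pi'\overline{t_X})\ge2|a||\Pi'|(|\sigma'|-|\epsilon_t|)\ge0 .$$

**Step 5: the remaining penalty terms.** We have
$$\Pi'=-\frac{2\phi'}{R-\phi},\qquad\Pi'^2+\Pi''=\frac{2\phi'^2}{(R-\phi)^2}-\frac{2\phi''}{R-\phi}.$$
For $0<t\le2$: $\phi\le1\le R/2$, so $|\Pi'|\le4/R$, $\Pi'^2+\Pi''\ge-8/R$, and $E\ge-\frac CR(M^2+1)(1+|B|)^2$. For $t\ge2$, with $y=R-\phi>0$, $\phi'=1$, $\phi''=0$: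
$$E\ge(1+|B|)^2\Big[\frac{M^2}{2y^2}-\frac{2C_2}y\Big]\ge-\frac{2C_2^2}{M^2}(1+|B|)^2,$$
minimizing over $1/y$. This is why $\Pi$ is twice a logarithm: the positive $y^{-2}$ absorbs the negative $y^{-1}$ all the way to the edge $y=0$.

**Step 6: total.** Since $(1+|B|)^2\le2(1+|B|^2)$, choosing $\varepsilon_3$ small, then $M$ large, then $\varepsilon_1$ small (so $R$ is large) makes the total error at most $b_1\varepsilon_4(1+|B|^2)\le\lambda\varepsilon_4(1+|B|^2)$. With (5.4) and Step 2 this is (5.3). $\square$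

**Fixing the parameters of $\ell$.** Let $\varrho=\max_{\partial\Omega}|z|$. Choose in this order: $\vartheta>0$ with $s_0(1+2\vartheta)\le s_1$; then $\varepsilon_2>0$ with $s_0(1+\frac1\vartheta)\varepsilon_2\varrho^2\le\frac14$; then $\varepsilon_4=\min(\varepsilon_2/4,s_0\vartheta)$; then $\varepsilon_3,Y,M,\varepsilon_1,\xi_0,R$ by Proposition 8, with $\varepsilon_1$ also small enough for the following.

**The region of $v$ points into $\Omega$.** Let $\operatorname{dist}(p,\partial\Omega)\le d_1$, $\operatorname{Re}W>0$, $|\eta|<\frac\pi{2q}$, $\xi<\xi_0$, $\phi(t)<R$. Then $t<R+1$ (clear if $t<2$, as $R\ge2$; otherwise $\phi=t-1$). Since $e^R=\varepsilon_1^{-1/4}$,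
$$|v|^2=e^t|W|^{3/2}\le e\,\varepsilon_1^{-1/4}\varepsilon_1^{1/2}|W|=e\,\varepsilon_1^{1/4}|W|\le e\,\varepsilon_1^{5/4}.$$
So $|v|\le d_1$ for $\varepsilon_1$ small, and the segment from $p$ to $p+v$ lies in $U_0$. Put $4c_q:=\cos\frac\pi{2q}>0$. Then $\operatorname{Re}W=|W|\cos\eta\ge4c_q|W|$, and $r(p+v)=r(p)-2\operatorname{Re}W+O(|v|^2)$ with $|v|^2\le e\varepsilon_1^{1/4}|W|$. So for $\varepsilon_1$ small
$$-r(p+v)\ge4c_q|W|-|r(p)| . \tag{5.5}$$

## 6. Solving for $\psi_\tau$

Let $u,b$ be as in Theorem 2 and $f=-u$. It is plurisuperharmonic with values in $(0,\infty]$ and $f\not\equiv\infty$, by (2.1) and $w\ne\emptyset$. So $f\in L^1_{loc}$, and (2.3) holds with some $c_0>0$. Put $c_1=c_0c_q/2$. The remaining constants are chosen in the order $Z,\xi_2,Z_2,\epsilon,U_1$, as follows: $e^{-Z}=t_j$ for a large $j$; $\xi_2\ll-Z$; $Z_2\gg1$; $0<\epsilon\le\frac12c_qe^{\xi_2}$; $U_1$ is a relatively compact open neighborhood of $w$ in $\{\operatorname{dist}(\cdot,\partial\Omega)<d_1\}$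 with $|r|\le2c_qe^{\xi_2}$ on $\overline{U_1}$. The constant in (5.1) is $C_1=-b_2Z$. For $p\in\overline{U_1}$ let
$$O(p)=\{v:\ \operatorname{Re}W>0,\ |\eta|<\tfrac\pi{2q},\ \xi_2<\xi<\xi_0,\ \phi(t)<R\}.$$

**Step 1: lower bound for the mollified $f$.** For $v\in O(p)$, (5.5) gives $-r(p+v)\ge4c_qe^\xi-2c_qe^{\xi_2}\ge2c_qe^\xi$. So $p+v\in\Omega$ and $\delta(p+v)\ge c_qe^\xi\ge2\epsilon$. Let $f_\epsilon$ be the radial mollification of $f$ at scale $\epsilon$: it is smooth and plurisuperharmonic on $\{\delta>\epsilon\}$ and $f_\epsilon\le f$. By (2.3),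
$$f_\epsilon(p+v)\ge c_0\big(\delta(p+v)-\epsilon\big)\ge\tfrac{c_0}2\delta(p+v)\ge c_1e^\xi\qquad(v\in O(p)). \tag{6.1}$$

**Step 2: four estimates.** They keep contact away from the ends of the range of $\xi$ and bracket the contact value. For $\psi\in[-Z,Z_2]$ and $v\in O(p)$ set
$$g(p,\psi,v)=\log f_\epsilon(p+v)-\big[-b_2Z+\Lambda_1(\xi-\psi)+\Lambda_2(\eta)+\Pi(t)\big]. \tag{6.2}$$

(a) *Deep end.* If $\xi_0-1\le\xi<\xi_0$, $\psi\ge-Z$ and $Z>|\xi_0|+2$, then $\Lambda_1(\xi-\psi)\le\Lambda_1(\xi_0+Z)=b_1(\xi_0+Z)$. With (6.1) and $\Lambda_2,\Pi\le0$ this gives $g\ge\log c_1+\xi_0-1-b_1\xi_0+(b_2-b_1)Z\ge4$ for $Z$ large.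

(b) *Here (2.1) enters.* Let $p\in w$, $\psi=-Z$, $v^*=-e^{-Z}\nu(p)$. Then $W=e^{-Z}$, $\eta=0$, $\xi=-Z$, $t=-2Z+\frac32Z=-Z/2<0$. So $v^*\in O(p)$ if $\xi_2<-Z<\xi_0$, and the bracket in (6.2) is $-b_2Z$. As $f_\epsilon(p+v^*)\le f(p-t_j\nu_p)\le t_j^b=e^{-bZ}$, we get $g\le-bZ+b_2Z\le-2$ for $Z$ large.

Fix $Z$ (with $e^{-Z}=t_j$) so that (a) holds and (b) holds whenever $\xi_2<-Z$; neither depends on the later choices.

(c) *Shallow end.* If $\xi\le\xi_2+1<-Z$ and $\psi\ge-Z$, then $\xi-\psi\le\xi+Z<0$, so $\Lambda_1(\xi-\psi)\le2\xi+2Z+2Y$ and $g\ge\log c_1-\xi+b_2Z-2Z-2Y\ge4$ for $\xi_2$ sufficiently negative. Fix such a $\xi_2$.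

(d) *Top of the range of $\psi$.* If $\psi=Z_2\ge0$, then $\xi-Z_2\le0$, so $\Lambda_1(\xi-Z_2)\le2(\xi-Z_2)+2Y$ and $g\ge\log c_1-\xi+b_2Z+2Z_2-2Y\ge4$ for all $\xi<\xi_0$, if $Z_2$ is large.

Fix $Z_2$ and then $\epsilon$. Properties (a), (c), (d) hold for all $p\in\overline{U_1}$. The function $g(p,-Z,v)$ is continuous near the compact set $\{(p,-e^{-Z}\nu(p)):p\in w\}$. So by (b), after shrinking $U_1$, there is $r_*>0$ such that for all $p\in\overline{U_1}$ the ball $\{|v+e^{-Z}\nu(p)|<r_*\}$ lies in $O(p)$ and $g(p,-Z,v)\le-1$ on it.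

**Step 3: compactness.** Claim: $\mathcal K=\{(p,\psi,v):p\in\overline{U_1},\ \psi\in[-Z,Z_2],\ v\in O(p),\ g\le3\}$ is compact, and $g$ is smooth near it. By (a) and (c), $\xi\in[\xi_2+1,\xi_0-1]$ on $\mathcal K$. There $f_\epsilon\ge c_1e^{\xi_2}$ and $\Lambda_1(\xi-\psi)$ is bounded, so $g\le3$ bounds $\Lambda_2(\eta)+\Pi(t)$ from below. Both terms are $\le0$, so $\cos q\eta$ and $R-\phi(t)$ are bounded away from $0$. Finally $e^{\xi_2}\le|W|\le|v|\le d_1$. So $\mathcal K$ is bounded and its limit points satisfy the strict inequalities that define $O(p)$. As $g$ is continuous there, $\mathcal K$ is closed. Smoothness of $g$ near $\mathcal K$ holds because $\delta(p+v)\ge2\epsilon>\epsilon$ on it.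

**Step 4: the implicit equation.** With $\theta$ and $\Xi(s)=e^{-\tau s}\theta(s)$, $\tau\ge2$, from Section 1, let $F(p,\psi,v)=\Xi(g(p,\psi,v))$ for $v\in O(p)$, extended by $0$. It vanishes off the compact set $\{g\le1\}\subset\mathcal K$ and is smooth where $v\in O(p)$. So it is continuous on $U_1\times[-Z,Z_2]\times\mathbb C^n$, $C^\infty$ on $U_1\times(-Z,Z_2)\times\mathbb C^n$, with $v$-support in a fixed bounded set. Put $I(p,\psi)=\int_{\mathbb C^n}F(p,\psi,v)\,dv$, which is continuous on $U_1\times[-Z,Z_2]$ and $C^\infty$ on $U_1\times(-Z,Z_2)$.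

By (d), $I(p,Z_2)=0$. By the choice of $r_*$, $I(p,-Z)\ge e^\tau\operatorname{vol}(B_{r_*})>1$ for $\tau$ large. Since $\partial_\psi g=\lambda(\xi-\psi)\ge b_1$ and $\Xi'=-\tau\Xi+e^{-\tau s}\theta'\le-\tau\Xi\le0$, we have $\partial_\psi I\le-\tau b_1I$, which is $<0$ where $I>0$. So
$$I(p,\psi)=1 \tag{6.3}$$
has a unique solution $\psi=\psi_\tau(p)\in(-Z,Z_2)$, and $\psi_\tau\in C^\infty(U_1)$ by the implicit function theorem.

**Step 5: a gradient bound independent of $\tau$.** Differentiating (6.3), $\int\Xi'(g)(\nabla_pg+\lambda\nabla\psi_\tau)\,dv=0$. Since $\Xi'\le0$, $\int|\Xi'(g)|\,dv\ge\tau>0$ and $\lambda\ge b_1$,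
$$|\nabla\psi_\tau|\le b_1^{-1}\sup_{\mathcal K}|\nabla_pg|\quad\text{on }U_1 . \tag{6.4}$$

## 7. The differential inequality for $\psi_\tau$

This section makes the contact computation rigorous: $\tau\to\infty$ replaces exact contact by concentration, and a change of variables $v=v'+\zeta A(v')$ replaces the motion of the contact point.

**Proposition 9.** There is $C_*$ independent of $\tau$ such that on $\mathcal N$, with $\psi=\psi_\tau$ and $B=\beta-\psi_L$,
$$\psi_{L\bar L}\ge\kappa+s_1|B|^2-\varepsilon_4(1+|B|^2)-\frac{C_*}\tau . \tag{7.1}$$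

*Proof.* Fix $(p_0,L)\in\mathcal N$; then $p_0\in w\subset U_1$. Below, $C$ is independent of $\tau$ and of $(p_0,L)$. By (6.4), $|B|\le C$.

**Step 1: a change of variables.** Let $A(v)$ be the vector (4.2), (5.2). It is smooth in $v\in O(p_0)$, given by a fixed formula whose parameters $p_0,L,\psi(p_0),B,\sigma'$ range in bounded sets. So $A$ and its $v$-derivatives are bounded by $C$ on the slice $\{v:(p_0,\psi(p_0),v)\in\mathcal K\}$. (The jump of $B/|B|$ at $B=0$ is harmless, as $\sigma'$ is bounded and does not depend on $v$.) Let $\theta_2\in C^\infty(\mathbb R)$, $\theta_2=1$ on $(-\infty,2]$, $\theta_2=0$ on $[3,\infty)$, and $\tilde A(v)=\theta_2(g(p_0,\psi(p_0),v))A(v)$, extended by $0$. It is smooth with compact support, $|\tilde A|,|D\tilde A|\le C$. For small $\zeta\in\mathbb C$ the map $v'\mapsto v'+\zeta\tilde A(v')$ is a diffeomorphism of $\mathbb C^n$. Its real Jacobian determinant $J(\zeta,v')>0$ is a polynomial in $\zeta,\bar\zeta$ and the first derivatives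 of $\tilde A$. So $J(0,\cdot)=1$ and $|J_\zeta|,|J_{\zeta\bar\zeta}|\le C$ at $\zeta=0$. Put
$$\mathcal G(\zeta,v')=g\big(p_0+\zeta L,\ \psi(p_0+\zeta L),\ v'+\zeta\tilde A(v')\big).$$
Substituting $v=v'+\zeta\tilde A(v')$ in $I(p_0+\zeta L,\psi(p_0+\zeta L))=1$ gives $\int\Xi(\mathcal G)J\,dv'=1$ for small $\zeta$, where $\Xi(\mathcal G)$ means $F$ at the corresponding point. The integrand is smooth in $(\zeta,v')$ with $v'$-support in a fixed bounded set. Apply $\partial_\zeta\partial_{\bar\zeta}$ at $\zeta=0$ under the integral; as $\mathcal G$ and $J$ are real,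
$$\int\big[\Xi''|\mathcal G_\zeta|^2+\Xi'\mathcal G_{\zeta\bar\zeta}+2\operatorname{Re}(\Xi'\mathcal G_\zeta J_{\bar\zeta})+\Xi J_{\zeta\bar\zeta}\big]dv=0. \tag{7.2}$$
On the support of the integrand $g\le1$, so $\tilde A=A$ nearby; this support has volume $\le C$, and by (6.4) $|\mathcal G_\zeta|\le C$ on it.

**Step 2: a lower bound for the average of $\mathcal G_{\zeta\bar\zeta}$.** Let $dm=-\frac1\tau\Xi'(g)\,dv\ge0$. Since $-\Xi'=\tau\Xi-e^{-\tau g}\theta'$, $\int\Xi\,dv=1$, and $\theta'\le0$ is supported in $[\frac12,1]$, the mass of $m$ lies in $[1,1+Ce^{-\tau/2}]$. From $\Xi''=e^{-\tau s}(\tau^2\theta-2\tau\theta'+\theta'')$ we get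
$$\Xi''+\tau\Xi'=e^{-\tau s}(\theta''-\tau\theta')\ge e^{-\tau s}\theta''\ge-Ce^{-\tau/2}.$$
So $\frac1\tau\int\Xi''|\mathcal G_\zeta|^2dv\ge\tau\int|\mathcal G_\zeta|^2dm-\frac C\tau$. Dividing (7.2) by $\tau$ and isolating $\int\mathcal G_{\zeta\bar\zeta}\,dm=-\frac1\tau\int\Xi'\mathcal G_{\zeta\bar\zeta}\,dv$,
$$\int\mathcal G_{\zeta\bar\zeta}\,dm\ge\tau\int|\mathcal G_\zeta|^2dm-2\int|\mathcal G_\zeta||J_\zeta|\,dm-\frac C\tau\ge\frac\tau2\int|\mathcal G_\zeta|^2dm-\frac C\tau, \tag{7.3}$$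
the last step by $2|\mathcal G_\zeta||J_\zeta|\le\frac\tau2|\mathcal G_\zeta|^2+\frac2\tau|J_\zeta|^2$.

**Step 3: an upper bound from plurisuperharmonicity.** For fixed $v$ in the support, $p_0+\zeta L+v+\zeta A(v)$ moves on a complex line with direction $Y=L+A(v)$. So, with derivatives of $\log f_\epsilon$ at $p_0+v$ and $\ell$ as in (5.1) with $\psi=\psi_\tau$, $C_1=-b_2Z$,
$$\mathcal G_\zeta=(\log f_\epsilon)_Y-\ell_X,\qquad\mathcal G_{\zeta\bar\zeta}=(\log f_\epsilon)_{Y\bar Y}-\ell_{X\bar X}\le-|(\log f_\epsilon)_Y|^2-\ell_{X\bar X}=-|\mathcal G_\zeta+\ell_X|^2-\ell_{X\bar X}.$$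
From $|x+y|^2\ge(1-\frac2\tau)|y|^2-(\frac\tau2-1)|x|^2$ (which is $2\operatorname{Re}x\bar y\ge-\frac2\tau|y|^2-\frac\tau2|x|^2$),
$$\mathcal G_{\zeta\bar\zeta}\le-\big(1-\tfrac2\tau\big)|\ell_X|^2+\tfrac\tau2|\mathcal G_\zeta|^2-\ell_{X\bar X}.$$

**Step 4: comparison.** Insert this in (7.3); the terms $\frac\tau2\int|\mathcal G_\zeta|^2dm$ cancel. Since $|\ell_X|\le C$ on the support, by compactness of $\mathcal K$ and (6.4),
$$\int\big(\ell_{X\bar X}+|\ell_X|^2\big)\,dm\le\frac C\tau .$$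
This is (1.2), averaged and with an error. By Proposition 8 the integrand is $\ge\lambda\mathfrak B$, and $\mathfrak B$ does not depend on $v$. So $\mathfrak B\int\lambda\,dm\le C/\tau$. As $\int\lambda\,dm\ge b_1$, it follows that $\mathfrak B\le C/(b_1\tau)$ (trivially if $\mathfrak B\le0$), which is (7.1). $\square$

## 8. The defining function

Let $\hat\psi=\psi_\tau+\varepsilon_2|z|^2$ on $U_1$; the added term turns (7.1) into a strict inequality. On $\mathcal N$, where $|L|=1$, we have $\hat\psi_{L\bar L}=\psi_{L\bar L}+\varepsilon_2$ with $\psi=\psi_\tau$, and $|\hat\psi_L-\beta|\le|B|+\varepsilon_2\varrho$. So, by the choice of $\varepsilon_2$,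
$$s_0|\hat\psi_L-\beta|^2\le s_0(1+\vartheta)|B|^2+s_0\big(1+\tfrac1\vartheta\big)\varepsilon_2^2\varrho^2\le s_0(1+\vartheta)|B|^2+\frac{\varepsilon_2}4 .$$
With Proposition 9,
$$\hat\psi_{L\bar L}-\kappa-s_0|\hat\psi_L-\beta|^2\ge\big(s_1-\varepsilon_4-s_0(1+\vartheta)\big)|B|^2+\varepsilon_2-\varepsilon_4-\frac{C_*}\tau-\frac{\varepsilon_2}4\ge\frac{\varepsilon_2}2-\frac{C_*}\tau>0$$
for $\tau$ large. Indeed $\varepsilon_4\le\varepsilon_2/4$, and $s_1-\varepsilon_4-s_0(1+\vartheta)\ge s_0\vartheta-\varepsilon_4\ge0$ because $s_1\ge s_0(1+2\vartheta)$ and $\varepsilon_4\le s_0\vartheta$.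

Multiply $\hat\psi$ by a cutoff equal to $1$ near $w$ and supported in $U_1$. The product is smooth near $\partial\Omega$ and satisfies (3.2), which only involves derivatives at points of $w$. By Lemma 6, $b_0$ is a DF exponent for smooth defining functions. Since $b_0\in(0,b)$ was arbitrary, Theorem 2 is proved, and with it Theorem 1 and Corollary 3: $\eta_\infty(\Omega)=\eta_{psh}(\Omega)$ for every bounded pseudoconvex domain $\Omega\subset\mathbb C^n$ with $C^\infty$ boundary. $\blacksquare$
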